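\title{Lattice points in real simplices and Yau's inequality for weighted homogeneous singularities}

\begin{abstract}
Let $f$ be a weighted homogeneous polynomial in $n\ge 3$ variables with an isolated critical point at the origin, and let $\mu$, $p_g$, $\nu$ be its Milnor number, geometric genus and multiplicity. We prove Yau's conjecture that $\mu-n!\,p_g\ge(\nu-1)^n-\nu(\nu-1)\cdots(\nu-n+1)$, with equality if and only if $f$ is homogeneous after a biholomorphic change of coordinates. The main tool is a sharp bound for the number of positive lattice points in a real simplex of dimension at least three. When the largest weight is the reciprocal of an integer, this bound is the conjecture. In the remaining case we use the isolatedness of the critical point to pair the variables and obtain a strict inequality for $n\ge5$; for $n=3,4$ we rely in that case on the theorems of Xu--Yau and Lin--Yau.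
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge3$ and let $f:(\mathbb{C}^n,0)\to(\mathbb{C},0)$ be a holomorphic germ with an isolated critical point at the origin: the partial derivatives $f_{z_1},\dots,f_{z_n}$ all vanish at $0$ and have no other common zero nearby. Let $V=\{f=0\}$. Three numbers measure how singular $V$ is at $0$.
\begin{itemize}
\item The \emph{multiplicity} $\nu$ is the order of $f$ at $0$, the lowest degree of a monomial that occurs in $f$. Since $0$ is a critical point, $\nu\ge2$.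
\item The \emph{Milnor number} is $\mu=\dim\mathbb{C}\{z_1,\dots,z_n\}/(f_{z_1},\dots,f_{z_n})$. It measures the degeneracy of the critical point: $\mu\ge1$, and $\mu=1$ exactly when the Hessian of $f$ at $0$ is nondegenerate.
\item The \emph{geometric genus} is $p_g=\dim\Gamma(M\setminus E,\Omega^{n-1})/\Gamma(M,\Omega^{n-1})$, where $\pi:M\to V$ is a resolution of the singularity with exceptional set $E$. It measures the failure of holomorphic $(n-1)$-forms on the smooth part of $V$ to extend across $E$.
\end{itemize}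
All three are unchanged by a biholomorphic change of coordinates at the origin.

A polynomial $f$ is \emph{weighted homogeneous} with positive rational \emph{weights} $w_1,\dots,w_n$ if $f(t^{w_1}z_1,\dots,t^{w_n}z_n)=t\,f(z_1,\dots,z_n)$ for all $t>0$. Equivalently, every monomial $z_1^{k_1}\cdots z_n^{k_n}$ that occurs in $f$ has \emph{weight} $\sum_i k_iw_i$ equal to $1$. For such $f$ with an isolated critical point, $\mu$ and $p_g$ are determined by the numbers $a_i=1/w_i$. For positive real $a_1,\dots,a_n$ put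
\[
P_n(a_1,\dots,a_n)=\#\Big\{x\in\mathbb{Z}_{>0}^n:\ \frac{x_1}{a_1}+\dots+\frac{x_n}{a_n}\le1\Big\}.
\]
Then
\begin{equation}\label{eq:formulas}
\mu=\prod_{i=1}^n(a_i-1),\qquad p_g=P_n(a_1,\dots,a_n).
\end{equation}
The first formula is due to Milnor and Orlik \cite{MO}; for the second, valid for $n\ge3$, see \cite{Wat,MT,MSa}.

These formulas suggest comparing $n!\,p_g$ with $\mu$. The simplex $\{x\ge0:\sum_i x_i/a_i\le1\}$ has volume $\prod_i a_i/n!$, and it contains the disjoint unit cubes $\prod_i(x_i-1,x_i]$ attached to the points counted by $P_n$. Hence $n!\,P_n(a)\le\prod_i a_i$. The Durfee inequality $n!\,p_g\le\mu$, which is known for isolated weighted homogeneous singularities, improves $\prod_i a_i$ to $\prod_i(a_i-1)$. How large must the gap $\mu-n!\,p_g$ be? Write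
\[
(r)_k=r(r-1)\cdots(r-k+1),\qquad p_n(r)=(r-1)^n-(r)_n .
\]
If $f$ is homogeneous, its degree is $\nu$ and all $a_i$ equal $\nu$. There are $\binom{\nu}{n}$ points $x\in\mathbb{Z}_{>0}^n$ with $x_1+\dots+x_n\le\nu$, so
\begin{equation}\label{eq:homog}
\mu=(\nu-1)^n,\qquad n!\,p_g=(\nu)_n,\qquad \mu-n!\,p_g=p_n(\nu).
\end{equation}
For instance $p_3(r)=(r-1)\big[(r-1)^2-r(r-2)\big]=r-1$. The cubic $x^3+y^3+z^3$ has $\mu=8$, $p_g=1$ and gap $2$; raising one exponent, $x^3+y^3+z^4$ has $\mu=12$, $p_g=1$ and gap $6$. One is led to guess that, for given multiplicity, the gap is smallest for homogeneous polynomials and for them only. This is Yau's conjecture, see \cite{Problem}. It holds for $n=3$ by a theorem of Xu--Yau and for $n=4$ by a theorem of Lin--Yau. We prove it for all $n$.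

\begin{theorem}\label{thm:main}
Let $n\ge3$ and let $f$ be a weighted homogeneous polynomial in $n$ variables with an isolated critical point at the origin. Then
\[
\mu-p_n(\nu)\ge n!\,p_g ,
\]
with equality if and only if $f$ is a homogeneous polynomial after a biholomorphic change of coordinates at the origin.
\end{theorem}

By \eqref{eq:formulas} this is a statement about lattice points in a simplex, and most of it is true for arbitrary real simplices.

\begin{theorem}\label{thm:simplex}
Let $n\ge3$, let $m\ge1$ be an integer, and let $a_1,\dots,a_n\ge m$ be real numbers. Then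
\[
n!\,P_n(a_1,\dots,a_n)\le\prod_{i=1}^n(a_i-1)-p_n(m).
\]
If $m\ge2$, equality holds if and only if $a_1=\dots=a_n=m$.
\end{theorem}

The \emph{Tjurina number} of a germ is $\tau=\dim\mathbb{C}\{z_1,\dots,z_n\}/(f,f_{z_1},\dots,f_{z_n})$; it too is independent of the coordinates. By Saito's theorem, a germ with an isolated critical point is a weighted homogeneous polynomial after a biholomorphic change of coordinates if and only if $\mu=\tau$. Combined with Theorem~\ref{thm:main}, this gives a numerical characterization of homogeneous singularities.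

\begin{theorem}\label{thm:class}
For all $n\ge3$ and $\nu\ge2$, the number $p_n(\nu)$ is the exact minimum of $\mu-n!\,p_g$ over weighted homogeneous isolated singularities of multiplicity $\nu$ in $n$ variables. A germ $f:(\mathbb{C}^n,0)\to(\mathbb{C},0)$ with an isolated critical point is homogeneous in suitable coordinates if and only if $\mu=\tau$ and $\mu-n!\,p_g=p_n(\nu)$.
\end{theorem}

Theorem~\ref{thm:simplex} is proved in Section~\ref{sec:simplex} by slicing the simplex and induction on $n$. It does not imply Theorem~\ref{thm:main} at once, because of a rounding problem. Let $\alpha=\min_i a_i$. Theorem~\ref{thm:simplex} applies with $m=\lfloor\alpha\rfloor$, while the multiplicity is $\nu=\lceil\alpha\rceil$ (Section~\ref{sec:weights}). If $\alpha$ is an integer, the two agree and we are done for every $n\ge3$. If not, the inequality that we need is false for general simplices, and the isolatedness of the critical point must enter. It forces every $a_i$ below $\nu$ to come with a partner that is well above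 $\nu$ (Section~\ref{sec:pairing}). From this we derive a strict inequality for $n\ge5$ in Section~\ref{sec:nonint}. For $n=3,4$ and nonintegral $\alpha$ we use the theorems of Xu--Yau and Lin--Yau. Section~\ref{sec:final} assembles the pieces.

Throughout, $0^0=1$, and we use the identity
\begin{equation}\label{eq:falling}
(r+1)_k-(r)_k=k\,(r)_{k-1}.
\end{equation}

\section{Lattice points in real simplices}\label{sec:simplex}

\subsection{Slicing}

The bound in Theorem~\ref{thm:simplex} is strongest when $m$ is as large as allowed.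

\begin{lemma}\label{lem:mono}
For $n\ge3$ we have $p_n(1)=0$, and $p_n$ is strictly increasing on the integers $r\ge1$.
\end{lemma}

\begin{proof}
We have $(1)_n=0$, so $p_n(1)=0$. By \eqref{eq:falling}, $p_n(r+1)-p_n(r)=r^n-(r-1)^n-n\,(r)_{n-1}$. Put $x=r-1\ge0$. Since $n\ge3$, the binomial theorem gives
\[
r^n-(r-1)^n\ge nx^{n-1}+\binom n2x^{n-2}+1>n(x+1)x^{n-2}=n\,r(r-1)^{n-2}.
\]
Finally $(r)_{n-1}\le r(r-1)^{n-2}$: the left side is $0$ if $r\le n-2$, and otherwise each of the factors $r-1,\dots,r-n+2$ lies in $[1,r-1]$.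
\end{proof}

So it suffices to prove Theorem~\ref{thm:simplex} for $m=\lfloor\min_i a_i\rfloor$; for smaller $m$ the inequality then holds strictly. Order the variables so that $a_n$ is the minimum, and write
\[
a_n=\alpha=m+\beta,\quad 0\le\beta<1,\qquad b_i=a_i/\alpha\ge1\quad(i<n).
\]
For $y>0$ let $P_{n-1}(by)=P_{n-1}(b_1y,\dots,b_{n-1}y)$. On the hyperplane $x_n=m-j$ the condition $\sum_i x_i/a_i\le1$ becomes $\sum_{i<n}x_i/b_i\le j+\beta$. Hence
\begin{equation}\label{eq:slices}
P_n(a)=P_{n-1}(b\beta)+\sum_{j=1}^{m-1}P_{n-1}\big(b(j+\beta)\big),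
\end{equation}
where the first term, the \emph{top slice} $x_n=m$, is absent if $\beta=0$. We slice along the shortest edge because then all edges of the $j$-th slice are at least $j+\beta$, so that induction applies with $j$ in place of $m$.

The right side of Theorem~\ref{thm:simplex} has to be cut up in the same way. Let
\[
F(y)=(y-1)\prod_{i<n}(b_iy-1).
\]
This is the product $\prod(\,\cdot\,-1)$ for the simplex with edges $b_1y,\dots,b_{n-1}y,y$, similar to the given one, and $F(\alpha)=\prod_i(a_i-1)$. Passing from $y$ to $y+1$ adds one slice, of size $y$. We shall prove two statements, for arbitrary real $b_1,\dots,b_{n-1}\ge1$.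
\begin{itemize}
\item[$(S_n)$] For every integer $j\ge1$ and real $y\ge j$,
\[
F(y+1)-F(y)-n!\,P_{n-1}(by)\ge p_n(j+1)-p_n(j),
\]
strictly unless $b_1=\dots=b_{n-1}=1$.
\item[$(T_n)$] For $0<\beta<1$, $\ F(1+\beta)\ge n!\,P_{n-1}(b\beta)$.
\end{itemize}

\begin{lemma}\label{lem:ST}
Let $n\ge3$. If $(S_n)$ and $(T_n)$ hold, then Theorem~\ref{thm:simplex} holds in dimension $n$.
\end{lemma}

\begin{proof}
Sum $(S_n)$ over $y=j+\beta$, $j=1,\dots,m-1$. Since $p_n(1)=0$, \eqref{eq:slices} gives
\[
F(\alpha)-p_n(m)-n!\,P_n(a)\ge F(1+\beta)-n!\,P_{n-1}(b\beta).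
\]
The right side is $F(1)=0$ if $\beta=0$, and it is nonnegative by $(T_n)$ if $\beta>0$. Suppose $m\ge2$ and equality holds. The sum contains the term $j=1$, so all $b_i=1$. If $\beta>0$, the right side would be $\beta^n-n!\,P_{n-1}(\beta,\dots,\beta)=\beta^n>0$. Hence $\beta=0$ and all $a_i=m$. Conversely, if all $a_i=m$, then $n!\,P_n(a)=n!\binom mn=(m)_n$ and equality holds.
\end{proof}

In $(T_n)$ one case is immediate. If some $b_i\beta<1$, then $P_{n-1}(b\beta)=0$, while $F(1+\beta)=\beta\prod_{i<n}(b_i(1+\beta)-1)>0$. So we may assume below that all $b_i\beta\ge1$.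

\subsection{Triangles and the case $n=3$}

Consider first the smallest case: $n=3$ and $a_3=2$. Only $x_3=1$ contributes, so $P_3(a_1,a_2,2)=P_2(A,B)$ with $A=a_1/2\ge1$, $B=a_2/2\ge1$, and $p_3(2)=1$. The theorem asserts
\begin{equation}\label{eq:double}
6P_2(A,B)\le(2A-1)(2B-1)-1=4AB-2A-2B\qquad(A,B\ge1).
\end{equation}
The area bound $2P_2\le AB$ gives $6P_2\le3AB$, which suffices only if $AB\ge2A+2B$; it fails for thin triangles. The two-dimensional analogue of Theorem~\ref{thm:simplex} is not available either, because it is false (Remark~\ref{rem:range}). What we need is a bound for triangles with a boundary term, and it must be exact for $A=B=j$, where $2P_2=j(j-1)$, since these are the slices in the equality case.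

\begin{lemma}\label{lem:triangle}
For real $A,B\ge1$, $\quad 2P_2(A,B)\le AB-\frac12(A+B)$.
\end{lemma}

\begin{proof}
Let $A\ge B$, so that the bound reads $A(B-1)+\frac12(A-B)$. Write $B=N+\gamma$ with $N=\lfloor B\rfloor\ge1$, and let $\rho=A/B\ge1$. The row $x_2=N-r$ contains $\lfloor\rho(r+\gamma)\rfloor$ points, so $P_2=\sum_{r=0}^{N-1}\lfloor\rho(r+\gamma)\rfloor$. Without the floors,
\[
2\sum_{r=0}^{N-1}\rho(r+\gamma)=\rho N(N-1+2\gamma)=\rho(B-\gamma)(B+\gamma-1)=A(B-1)+\rho\gamma(1-\gamma).
\]
If $\rho\gamma<1$, the row $r=0$ is empty, so $2P_2\le A(B-1)+\rho\gamma(1-\gamma)-2\rho\gamma\le A(B-1)$. If $\rho\gamma\ge1$, then, as $B\ge1+\gamma$,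
\[
\rho\gamma(1-\gamma)=\gamma(\rho-\rho\gamma)\le\gamma(\rho-1)=\frac\gamma B(A-B)\le\frac{\gamma}{1+\gamma}(A-B)\le\frac12(A-B).\qedhere
\]
\end{proof}

Now \eqref{eq:double} follows: $4AB-2A-2B$ exceeds $3AB-\frac32(A+B)$ by
\[
AB-\tfrac12(A+B)=\tfrac12A(B-1)+\tfrac12B(A-1)\ge0 .
\]
The same computation handles every slice.

\begin{proof}[Proof of $(S_3)$]
Here $F(y)=b_1b_2(y^3-y^2)-(b_1+b_2)(y^2-y)+(y-1)$, so
\[
F(y+1)-F(y)=b_1b_2(3y^2+y)-2(b_1+b_2)y+1 .
\]
Since $b_1y,b_2y\ge1$, Lemma~\ref{lem:triangle} gives $6P_2(by)\le3b_1b_2y^2-\frac32(b_1+b_2)y$. Also $p_3(j+1)-p_3(j)=1$. Therefore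
\[
F(y+1)-F(y)-6P_2(by)-1\ge y\big(b_1b_2-\tfrac12(b_1+b_2)\big)=\tfrac y2\big(b_1(b_2-1)+b_2(b_1-1)\big),
\]
which is nonnegative, and positive unless $b_1=b_2=1$.
\end{proof}

\begin{proof}[Proof of $(T_3)$]
Put $A=b_1\beta\ge1$ and $B=b_2\beta\ge1$. Then
\[
F(1+\beta)=\beta\Big(\frac A\beta+A-1\Big)\Big(\frac B\beta+B-1\Big)=\frac{AB}\beta+A(B-1)+B(A-1)+\beta(A-1)(B-1).
\]
Expanding $(2A-1)(2B-1)=\big(A+(A-1)\big)\big(B+(B-1)\big)$ in the same way, we find
\[
F(1+\beta)-(2A-1)(2B-1)=(1-\beta)\Big[\frac{AB}\beta-(A-1)(B-1)\Big]\ge0 ,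
\]
and $(2A-1)(2B-1)>6P_2(A,B)$ by \eqref{eq:double}.
\end{proof}

\subsection{The induction step}

For $n\ge4$ the slices have dimension at least $3$, and the theorem itself bounds them. It remains to compare $F(y+1)-F(y)$ with $n\prod_{i<n}(b_iy-1)$. Both are affine in each $b_i$, so we write $b_i=1+t_i$ with $t_i\ge0$ and compare coefficients of monomials in the $t_i$. Since $b_iy-1=(y-1)+t_iy$, these coefficients are built from the products $y^s(y-1)^{d-s}$.

\begin{lemma}\label{lem:tele}
Let $d\ge1$ and $0\le s\le d-1$ be integers and $y\ge1$ real. Then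
\begin{equation}\label{eq:step}
(y+1)^sy^{d-s}-y^s(y-1)^{d-s}\ge d\,y^s(y-1)^{d-1-s},
\end{equation}
strictly if $s\le d-2$. Consequently, for every integer $m\ge1$,
\begin{equation}\label{eq:sum}
d\sum_{j=1}^{m-1}j^s(j-1)^{d-1-s}\le m^s(m-1)^{d-s}.
\end{equation}
\end{lemma}

\begin{proof}
Inequality \eqref{eq:step} says $(y+1)^sy^{d-s}\ge y^s(y-1)^{d-1-s}(y-1+d)$. Divide by $y^d$ and put $z=1/y\in(0,1]$. By Bernoulli's inequality $1+(d-1)z\le(1+z)^{d-1}$,
\[
(1-z)^{d-1-s}\big(1+(d-1)z\big)\le(1-z)^{d-1-s}(1+z)^{d-1}=(1-z^2)^{d-1-s}(1+z)^s\le(1+z)^s,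
\]
and the last step is strict if $d-1-s\ge1$. The left side of \eqref{eq:step} is $G(y+1)-G(y)$ for $G(y)=y^s(y-1)^{d-s}$, and $G(1)=0$. Summing over $y=1,\dots,m-1$ gives \eqref{eq:sum}.
\end{proof}

Let $n\ge4$ and assume Theorem~\ref{thm:simplex} in dimension $n-1$.

\begin{proof}[Proof of $(S_n)$]
All $b_iy\ge j$, so $n!\,P_{n-1}(by)\le n\prod_{i<n}(b_iy-1)-n\,p_{n-1}(j)$ by induction. Expand
\[
F(y+1)-F(y)-n\prod_{i<n}(b_iy-1)=\sum_{S\subset\{1,\dots,n-1\}}c_{|S|}\prod_{i\in S}t_i ,
\]
where
\[
c_s=(y+1)^sy^{n-s}-y^s(y-1)^{n-s}-n\,y^s(y-1)^{n-1-s}\qquad(0\le s\le n-1).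
\]
By \eqref{eq:step} with $d=n$, all $c_s\ge0$ and $c_1>0$. So the sum is at least $c_0$, strictly if some $t_i>0$. The constant term $c_0=y^n-(y-1)^n-n(y-1)^{n-1}=\sum_{k=2}^n\binom nk(y-1)^{n-k}$ is nondecreasing in $y\ge1$, hence at least its value at $y=j$. By \eqref{eq:falling},
\[
j^n-(j-1)^n-n(j-1)^{n-1}+n\,p_{n-1}(j)=j^n-(j-1)^n-n\,(j)_{n-1}=p_n(j+1)-p_n(j).\qedhere
\]
\end{proof}

\begin{proof}[Proof of $(T_n)$]
All $b_i\beta\ge1$, so induction with $m=1$ gives $n!\,P_{n-1}(b\beta)\le n\prod_{i<n}(b_i\beta-1)$. Since $b_i\ge(b_i\beta-1)/\beta$,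
\[
F(1+\beta)=\beta\prod_{i<n}\big((b_i\beta-1)+b_i\big)\ge\beta\Big(1+\frac1\beta\Big)^{n-1}\prod_{i<n}(b_i\beta-1),
\]
and $\beta(1+1/\beta)^{n-1}\ge(n-1)+\binom{n-1}2\beta^{-1}\ge n$.
\end{proof}

With Lemma~\ref{lem:ST} this completes the proof of Theorem~\ref{thm:simplex}.

\begin{remark}\label{rem:range}
The hypothesis $n\ge3$ cannot be weakened. For $n=2$, $m=1$ and $(a_1,a_2)=(3,\frac32)$ the point $(1,1)$ is counted, so $2P_2=2$, while $\prod_i(a_i-1)-p_2(1)=1$.
\end{remark}

\begin{remark}\label{rem:ceiling}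
One cannot replace the condition $m\le\min_i a_i$ by $m\le\lceil\min_i a_i\rceil$. Let $n\ge4$ and $a_i=3-\varepsilon$ for all $i$, with $0<\varepsilon<1$. Then $P_n(a)=0$, but $\prod_i(a_i-1)=(2-\varepsilon)^n<2^n=p_n(3)$.
\end{remark}

\section{Weights and multiplicity}\label{sec:weights}

From now on $f$ is a weighted homogeneous polynomial with weights $w_i=1/a_i$ and an isolated critical point at $0$. We say that $f$ \emph{contains} a monomial if its coefficient in $f$ is nonzero.

\begin{lemma}\label{lem:axis}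
The origin is the only critical point of $f$ in $\mathbb{C}^n$. For every $i$, the polynomial $f$ contains a monomial $z_i^kz_j$ with $k\ge1$, where $j=i$ is allowed.
\end{lemma}

\begin{proof}
Write $t\cdot z=(t^{w_1}z_1,\dots,t^{w_n}z_n)$. Differentiating $f(t\cdot z)=tf(z)$ gives $f_{z_j}(t\cdot z)=t^{1-w_j}f_{z_j}(z)$. So if $z\ne0$ were critical, the points $t\cdot z\neq0$ would be critical and tend to $0$ as $t\to0$. In particular some $f_{z_j}$ does not vanish identically on the $z_i$-axis. It then contains a power $z_i^k$, so $f$ contains $z_i^kz_j$, and $k\ge1$ because $\nu\ge2$.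
\end{proof}

The weights of $f$ need not be unique: $z_1z_2+z_3^2+\dots+z_n^2$ admits any $w_1,w_2$ with $w_1+w_2=1$. With $w_1=\frac23$ the number $\min_i a_i=\frac32$ is not an integer although the polynomial is homogeneous. The next lemma removes this ambiguity; without it, the strict inequality of Section~\ref{sec:nonint} would be false.

\begin{lemma}\label{lem:normal}
After a polynomial change of coordinates fixing the origin, $f$ is weighted homogeneous with all weights at most $\frac12$, that is, with all $a_i\ge2$.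
\end{lemma}

\begin{proof}
Suppose $w_1>\frac12$. By Lemma~\ref{lem:axis}, $f$ contains $z_1^kz_j$ with $k\ge1$. No monomial of $f$ is divisible by $z_1^2$, since $2w_1>1$. Hence $k=1$, $j\ne1$, say $j=2$, and $w_2=1-w_1<\frac12$; moreover $f=z_1\varphi+\psi$ with $\varphi,\psi$ free of $z_1$. All monomials of $\varphi$ have weight $w_2$, and the only monomial of weight $w_2$ divisible by $z_2$ is $z_2$ itself. So $\varphi=cz_2+\varphi'$ with $c\ne0$ and $\varphi'=\varphi'(z_3,\dots,z_n)$ of weight $w_2$. Taking $\varphi$ as a new coordinate in place of $z_2$ is an invertible substitution that preserves weights, and afterwards $f=z_1z_2+\psi$ with $\psi$ still free of $z_1$. Write $\psi=z_2\chi+\psi_0(z_3,\dots,z_n)$; here $\chi$ is free of $z_1$ and has weight $1-w_2=w_1$. With $z_1+\chi$ as a new coordinate in place of $z_1$ we get $f=z_1z_2+\psi_0(z_3,\dots,z_n)$. Finally put $z_1=u+\sqrt{-1}\,v$, $z_2=u-\sqrt{-1}\,v$, so that $f=u^2+v^2+\psi_0$ is weighted homogeneous with weights $\frac12,\frac12,w_3,\dots,w_n$.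 The number of weights above $\frac12$ has dropped by one, and we iterate.
\end{proof}

\begin{lemma}\label{lem:mult}
Let $\alpha=\min_i a_i$. Then $\nu=\lceil\alpha\rceil$.
\end{lemma}

\begin{proof}
Let $\alpha=a_n$, so that $w_n$ is a largest weight. A monomial of $f$ of degree $d$ has weight $1\le dw_n$, so $d\ge\alpha$ and $\nu\ge\lceil\alpha\rceil$. By Lemma~\ref{lem:axis}, $f$ contains some $z_n^kz_j$. Then $kw_n<1=kw_n+w_j\le(k+1)w_n$, that is, $k<\alpha\le k+1$. So $\nu\le k+1=\lceil\alpha\rceil$.
\end{proof}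

\section{Pairing the variables}\label{sec:pairing}

Assume now that all $a_i\ge2$ and that $\alpha=a_n=\min_i a_i$ is not an integer. Write
\begin{equation}\label{eq:setup}
\alpha=m+\beta,\qquad m=\lfloor\alpha\rfloor\ge2,\qquad0<\beta<1,\qquad\nu=m+1 .
\end{equation}
Theorem~\ref{thm:simplex} gives only $\mu-n!\,p_g\ge p_n(m)$, whereas we want $p_n(m+1)$, and Remark~\ref{rem:ceiling} shows that no argument valid for all simplices can give this. The simplices of that remark do not come from singularities: if all $a_i$ lie strictly between $m$ and $m+1$, no monomial has weight $1$. In general, call the variables with $a_i<m+1$ \emph{short}. Since $f$ vanishes on the subspace spanned by the short variables, the other variables must prevent critical points on it, and it takes as many of them as there are short ones.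

\begin{lemma}\label{lem:pair}
Let $I=\{i:a_i<m+1\}$, so $n\in I$. There is an injective map $\sigma:I\to\{1,\dots,n\}\setminus I$ with
\begin{equation}\label{eq:pair}
\frac m{a_i}+\frac1{a_{\sigma(i)}}\le1\qquad(i\in I),
\end{equation}
and with equality for $i=n$.
\end{lemma}

\begin{proof}
For $L\subset\{1,\dots,n\}$ let $\mathbb{C}^L$ be the subspace where $z_i=0$ for $i\notin L$. A monomial of degree $d\ge1$ in the variables $z_i$, $i\in I$, has weight in $\big(\frac d{m+1},\frac d\alpha\big]$. Weight $1$ would require $m<\alpha\le d<m+1$, which is impossible. So $f$ vanishes on $\mathbb{C}^I$, and so do the $f_{z_i}$ with $i\in I$.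

Order $I$ as $i_1=n,i_2,\dots,i_r$ with $w_{i_1}\ge\dots\ge w_{i_r}$. Let $I_s=\{i_1,\dots,i_s\}$ and let $J_s$ be the set of $j\notin I$ such that $f_{z_j}$ does not vanish identically on $\mathbb{C}^{I_s}$. The critical points of $f$ in $\mathbb{C}^{I_s}$ are the common zeros of the restrictions of the $f_{z_j}$, $j\in J_s$, and by Lemma~\ref{lem:axis} the origin is the only one. Recall that every irreducible component of the common zero set of $q$ polynomials on $\mathbb{C}^s$ has dimension at least $s-q$. The component $\{0\}$ has dimension $0$, so $|J_s|\ge s$. Choosing successively for $s=1,\dots,r$, we find distinct elements $\sigma(i_s)\in J_s$.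

By the definition of $J_s$, $f$ contains $z_{\sigma(i_s)}M$ with $M$ a monomial in the variables $z_i$, $i\in I_s$, and $d=\deg M\ge\nu-1=m$. Each of these variables has weight at least $w_{i_s}$, so $1\ge mw_{i_s}+w_{\sigma(i_s)}$, which is \eqref{eq:pair}. For $s=1$ we have $M=z_n^d$ with $dw_n<1$, so $m\le d<\alpha$, hence $d=m$ and $mw_n+w_{\sigma(n)}=1$.
\end{proof}

Let $i\in I$ and $a_i=m+\beta_i$; here $0<\beta_i<1$ because $m<\alpha\le a_i<m+1$. Inequality \eqref{eq:pair} says $a_{\sigma(i)}\ge a_i/\beta_i$, that is, $a_{\sigma(i)}-1\ge m/\beta_i$. Therefore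
\begin{equation}\label{eq:pairprod}
(a_i-1)(a_{\sigma(i)}-1)\ge(m-1+\beta_i)\frac m{\beta_i}=m\Big(1+\frac{m-1}{\beta_i}\Big)>m^2 .
\end{equation}
So each pair contributes more than $m^2$ to $\mu$ and each unpaired variable at least $m$, and $\mu>m^n=(\nu-1)^n$. When $p_g=0$ this is already the strict form of Theorem~\ref{thm:main}, since $p_n(\nu)\le(\nu-1)^n$. In general a large partner also enlarges the simplex, and we must show that $\mu$ gains more than $n!\,p_g$.

\begin{example}\label{ex:run}
Let $f=z_1^4+z_2^4+z_3^4+z_4^5+z_4z_5^3$. The partial derivatives $3z_4z_5^2$ and $5z_4^4+z_5^3$ vanish together only at $z_4=z_5=0$, so the critical point is isolated. Here $a=(4,4,4,5,\frac{15}4)$, $m=3$, $\beta=\frac34$, $\nu=4$, $I=\{5\}$, $\sigma(5)=4$. The weights add up to $\frac{73}{60}>1$, so $p_g=0$, and $\mu=27\cdot4\cdot\frac{11}4=297>243=p_5(4)$. Without the partner the inequality would fail: for $(4,4,4,4,\frac{15}4)$ the product $\prod_i(a_i-1)$ is $81\cdot\frac{11}4<243$.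
\end{example}

\section{The nonintegral case for $n\ge5$}\label{sec:nonint}

\begin{proposition}\label{prop:nonint}
Let $n\ge5$. Suppose that all $a_i\ge2$ and that $\min_i a_i$ is not an integer. Then $\mu-p_n(\nu)>n!\,p_g$.
\end{proposition}

We keep the notation \eqref{eq:setup} and the map $\sigma$ of Lemma~\ref{lem:pair}. Let $\ell=\sigma(n)$ and $K=\{1,\dots,n\}\setminus\{n,\ell\}$, so $|K|=n-2$. Equality in \eqref{eq:pair} gives $a_\ell=\alpha/\beta$ and $a_\ell-1=m/\beta$. The proof bounds $\mu-p_n(\nu)-n!\,p_g$ below by an explicit function $R$ of the $a_i$, $i\in K$, moves all these $a_i$ to $m+1$ without increasing $R$, and shows that the final value is positive.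

\subsection{A lower bound for the gap}

The relation $mw_n+w_\ell=1$ says that the slanted face of the simplex passes through the lattice point with $x_n=m$, $x_\ell=1$ and all other coordinates $0$. If we move the origin to $x_\ell=1$, the shortest edge becomes the integer $m$ and the fractional top slice of Section~\ref{sec:simplex} disappears. Put $b_i=a_i/\alpha\ge1$ for $i\in K$. Multiplying $\sum_i x_i/a_i\le1$ by $\alpha$ and subtracting $\beta$, we get
\begin{equation}\label{eq:shift}
x_n+\beta(x_\ell-1)+\sum_{i\in K}\frac{x_i}{b_i}\le m .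
\end{equation}
Slice by $x_n=m-j$. Since $x_n\ge1$ and the sum over $K$ is positive, only $1\le j\le m-1$ contribute. In each slice, separate $x_\ell=1$ from $x_\ell\ge2$; in the second case $x_\ell-1$ is a positive integer. With $jb_K=(jb_i)_{i\in K}$,
\[
p_g=\sum_{j=1}^{m-1}\Big[P_{n-2}(jb_K)+P_{n-1}\big(jb_K,\,j/\beta\big)\Big].
\]
All edges of the $j$-th pair of simplices are at least $j$. Theorem~\ref{thm:simplex} applies to both, with $j$ in place of $m$, because $n-2\ge3$; this is where $n\ge5$ is needed. Multiplying the two bounds by $n(n-1)$ and by $n$, we obtain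
\[
n!\,p_g\le n\sum_{j=1}^{m-1}\Big[\Big(\frac j\beta+n-2\Big)\prod_{i\in K}(jb_i-1)-p_{n-1}(j)-(n-1)p_{n-2}(j)\Big].
\]
By \eqref{eq:falling}, used twice,
\begin{gather*}
p_{n-1}(j)+(n-1)p_{n-2}(j)=(j-1)^{n-2}(j+n-2)-(j+1)_{n-1},\\
n\sum_{j=1}^{m-1}(j+1)_{n-1}=(m+1)_n-(2)_n=(m+1)_n .
\end{gather*}
The term $(m+1)_n$ cancels against the one in $p_n(\nu)=m^n-(m+1)_n$. Since $\mu=\frac m\beta(\alpha-1)\prod_{i\in K}(a_i-1)$, we arrive at
\begin{equation}\label{eq:gapR}
\mu-p_n(\nu)-n!\,p_g\ge R(a_K),
\end{equation}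
where, for fixed $n,m,\beta$ and real $a_i\ge\alpha$ $(i\in K)$,
\begin{multline*}
R(a_K)=\frac m\beta(\alpha-1)\prod_{i\in K}(a_i-1)-m^n\\
-n\sum_{j=1}^{m-1}\Big[\Big(\frac j\beta+n-2\Big)\prod_{i\in K}\Big(\frac{ja_i}\alpha-1\Big)-(j-1)^{n-2}(j+n-2)\Big].
\end{multline*}
In Example~\ref{ex:run}, $b_i=\frac{16}{15}$ and $R=54-5\big[\frac{13}3(\frac1{15})^3+\frac{17}3(\frac{17}{15})^3-5\big]>37$.

\begin{remark}
Without slicing, \eqref{eq:shift} gives $p_g=P_{n-1}(m,mb_K)+P_n(m,m/\beta,mb_K)$, and one could apply Theorem~\ref{thm:simplex} to these two simplices. This loses too much. In Example~\ref{ex:run} it yields only $120\,p_g\le5\big(2(\frac{11}5)^3-16\big)+\big(6(\frac{11}5)^3-32\big)=16(\frac{11}5)^3-112$, which exceeds $58$, while $\mu-p_5(4)=54$.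
\end{remark}

There is no room to spare in \eqref{eq:gapR}: setting formally $\beta=1$ and all $a_i=m+1$, the data of a homogeneous polynomial of degree $m+1$, gives $R=0$. Nor is $R$ positive on its whole domain: for $n=5$, $m=2$, $\beta=\frac12$ and all $a_i=\alpha$ we get $R=4(\frac32)^4-32<0$. So the remaining pairs of Lemma~\ref{lem:pair} have to be used.

\subsection{Removing the short variables}

\begin{lemma}\label{lem:remove}
There are real numbers $a_i'\ge m+1$, $i\in K$, with $R(a_K)\ge R(a'_K)$.
\end{lemma}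

\begin{proof}
The indices $i\in K$ with $a_i<m+1$ are those in $I\setminus\{n\}$. For such $i$ the partner $\sigma(i)$ lies outside $I$ and differs from $\ell$, so $\sigma(i)\in K$, and the pairs $\{i,\sigma(i)\}$ are disjoint. Fix one pair, and let $\Pi$ and $\Sigma$ be the product and the sum of $a_i-1$ and $a_{\sigma(i)}-1$. By \eqref{eq:pairprod}, $\Pi>m^2$. Replace $(a_i,a_{\sigma(i)})$ by $(m+1,\,1+\Pi/m)$; both new values are at least $m+1$. The product $\Pi$ is unchanged, so the first term of $R$ is unchanged. With $q=a_i-1<m$, the sum $\Sigma$ drops by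
\[
q+\frac\Pi q-m-\frac\Pi m=(m-q)\Big(\frac\Pi{qm}-1\Big)\ge0 .
\]
For $\lambda=j/\alpha\in(0,1)$ write $\lambda a-1=\lambda(a-1)-(1-\lambda)$. Then
\[
(\lambda a_i-1)(\lambda a_{\sigma(i)}-1)=\lambda^2\Pi-\lambda(1-\lambda)\Sigma+(1-\lambda)^2 ,
\]
so this product does not decrease. All values, old and new, are at least $\alpha$, so the other factors $ja_k/\alpha-1$ are at least $j-1\ge0$. Hence the subtracted sum in $R$ does not decrease, and $R$ does not increase. Treat all pairs in turn.
\end{proof}

\subsection{Monotonicity}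

\begin{lemma}\label{lem:Rmono}
On the domain $a_i\ge\alpha$ $(i\in K)$ the function $R$ is nondecreasing in each variable.
\end{lemma}

\begin{proof}
As in the proof of $(S_n)$, write $a_i=\alpha(1+t_i)$ with $t_i\ge0$. Then $a_i-1=(\alpha-1)+\alpha t_i$ and $ja_i/\alpha-1=(j-1)+jt_i$. So $R$ is a polynomial in the $t_i$, and for $\emptyset\ne S\subset K$, $|S|=s$, the coefficient of $\prod_{i\in S}t_i$ is
\[
R_s=\frac m\beta(m+\beta)^s(m-1+\beta)^{n-1-s}-n\sum_{j=1}^{m-1}\Big(\frac j\beta+n-2\Big)j^s(j-1)^{n-2-s}.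
\]
It suffices to show $R_s\ge0$ for $1\le s\le n-2$. Let $Q=m^s(m-1)^{n-1-s}$. The polynomial $(m+\beta)^s(m-1+\beta)^{n-1-s}$ in $\beta$ has nonnegative coefficients. Keeping the terms of order $0$ and $1$, the first term of $R_s$ is at least
\[
\frac m\beta Q+m\Big(\frac sm+\frac{n-1-s}{m-1}\Big)Q\ge\Big(\frac m\beta+n-1\Big)Q .
\]
For the second term use \eqref{eq:sum} with $(d,s)$ replaced by $(n,s+1)$ and by $(n-1,s)$:
\[
n\sum_{j=1}^{m-1}j^{s+1}(j-1)^{n-2-s}\le mQ,\qquad(n-1)\sum_{j=1}^{m-1}j^s(j-1)^{n-2-s}\le Q .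
\]
So the second term is at most $\big(\frac m\beta+\frac{n(n-2)}{n-1}\big)Q$, and $n(n-2)<(n-1)^2$ gives $R_s\ge0$.
\end{proof}

By Lemmas~\ref{lem:remove} and~\ref{lem:Rmono}, $R(a_K)\ge R^*$, where $R^*$ is the value of $R$ at $a_i=m+1$ for all $i\in K$.

\subsection{The extremal value}

Since $R^*$ vanishes at $\beta=1$, we extract a factor $1-\beta$. We have
\[
\frac m\beta(m-1+\beta)m^{n-2}-m^n=\frac{1-\beta}\beta(m-1)m^{n-1},\qquad\frac j\beta=j+\frac{1-\beta}\beta\,j,
\]
and, because $m+1=\alpha+(1-\beta)$,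
\[
Y_j:=\frac{j(m+1)}\alpha-1=(j-1)+\frac{j(1-\beta)}\alpha .
\]
Therefore
\[
R^*=\frac{1-\beta}\beta(m-1)m^{n-1}-n\sum_{j=1}^{m-1}\Big\{\frac{1-\beta}\beta\,jY_j^{n-2}+(j+n-2)\big[Y_j^{n-2}-(j-1)^{n-2}\big]\Big\}.
\]
By the mean value theorem, $Y_j^{n-2}-(j-1)^{n-2}\le(n-2)\frac{j(1-\beta)}\alpha Y_j^{n-3}$. Hence
\[
R^*\ge\frac{1-\beta}\beta\Big\{(m-1)m^{n-1}-n\sum_{j=1}^{m-1}jY_j^{n-3}\Big[Y_j+\frac\beta\alpha(n-2)(j+n-2)\Big]\Big\}.
\]
The two terms in the square bracket pull in opposite directions: when $\beta$ is small the second is small but $Y_j$ is near its largest value, and when $\beta$ is near $1$ the reverse holds. One parameter controls both. Let $\theta=(m+1)\beta/\alpha$. Then $1-\theta=m(1-\beta)/\alpha$, so $0<\theta<1$, and for $1\le j\le m-1$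
\[
0\le Y_j\le j-1+\frac{m(1-\beta)}\alpha=j-\theta,\qquad\frac\beta\alpha=\frac\theta{m+1}\le\frac\theta{j+2}.
\]
We also telescope the main term:
\[
(m-1)m^{n-1}=\sum_{j=1}^{m-1}\big[j(j+1)^{n-1}-(j-1)j^{n-1}\big]=\sum_{j=1}^{m-1}j\big[(j+1)^{n-1}-j^{n-1}+j^{n-2}\big].
\]
The sum is not empty because $m\ge2$; this is where the normalization $a_i\ge2$ is used. So $R^*>0$ follows termwise from the next lemma, in which $m$ no longer appears.

\begin{lemma}\label{lem:last}
Let $n\ge5$ and $j\ge1$ be integers and $0<\theta<1$. Then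
\[
(j+1)^{n-1}-j^{n-1}+j^{n-2}>n(j-\theta)^{n-3}\Big[j-\theta+\frac{\theta(n-2)(j+n-2)}{j+2}\Big].
\]
\end{lemma}

\begin{proof}
Let $y=\theta/j\in(0,1)$. Since $\frac{j+n-2}{j+2}=1+\frac{n-4}{j+2}$, the right side equals
\[
n\,j^{n-2}\Big[(1-y)^{n-3}\big(1+(n-3)y\big)+\frac{n-4}{j+2}\,(n-2)\,y(1-y)^{n-3}\Big].
\]
By Bernoulli's inequality, $(1-y)^{n-3}(1+(n-3)y)\le(1-y^2)^{n-3}<1$. Let $N=n-2$. The derivative of $y(1-y)^{N-1}$ is $(1-y)^{N-2}(1-Ny)$, so the maximum on $(0,1)$ is at $y=1/N$, and by Bernoulli's inequality again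
\[
Ny(1-y)^{N-1}\le\Big(1-\frac1N\Big)^{N-1}=\Big(1+\frac1{N-1}\Big)^{-(N-1)}\le\frac12 .
\]
So the right side is less than $j^{n-2}\big[n+\frac{n(n-4)}{2(j+2)}\big]$. By the binomial theorem the left side is at least
\[
(n-1)j^{n-2}+\binom{n-1}2j^{n-3}+j^{n-2}=j^{n-2}\Big[n+\frac{(n-1)(n-2)}{2j}\Big].
\]
Since $n(n-4)<(n-1)(n-2)$ and $j+2>j$, the lemma follows.
\end{proof}

Thus $\mu-p_n(\nu)-n!\,p_g\ge R(a_K)\ge R^*>0$ by \eqref{eq:gapR}, and Proposition~\ref{prop:nonint} is proved.

\section{Proofs of the main theorems}\label{sec:final}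

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Neither the numbers $\mu,p_g,\nu$ nor the property of being homogeneous in suitable coordinates depend on the coordinates. If $f$ has this property, equality holds by \eqref{eq:homog}. For the rest we may assume, by Lemma~\ref{lem:normal}, that all $a_i\ge2$. Let $\alpha=\min_i a_i$.

Suppose $\alpha$ is an integer. Then $\nu=\alpha\ge2$ by Lemma~\ref{lem:mult}, and by \eqref{eq:formulas} Theorem~\ref{thm:simplex} with $m=\nu$ is the inequality $n!\,p_g\le\mu-p_n(\nu)$. Equality forces all $a_i=\nu$, so that every monomial of $f$ has degree $\nu$ and $f$ is homogeneous in the present coordinates. This argument is valid for all $n\ge3$.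

Suppose $\alpha$ is not an integer. For $n=3$ and $n=4$ the statement is the theorem of Xu--Yau and of Lin--Yau, respectively. For $n\ge5$ the inequality is strict by Proposition~\ref{prop:nonint}, so equality does not occur in this case.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
By Theorem~\ref{thm:main}, $\mu-n!\,p_g\ge p_n(\nu)$. The Fermat polynomial $z_1^\nu+\dots+z_n^\nu$ has an isolated critical point and multiplicity $\nu$, and attains equality by \eqref{eq:homog}. This proves the first statement.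

Let $f$ be a germ with an isolated critical point. If $\mu=\tau$, then $f$ is a weighted homogeneous polynomial in suitable coordinates by Saito's theorem, and $\mu-n!\,p_g=p_n(\nu)$ implies that it is homogeneous in suitable coordinates by Theorem~\ref{thm:main}. Conversely, let $f$ be homogeneous of degree $\nu$ in coordinates $z$. Euler's identity $\nu f=\sum_i z_if_{z_i}$ shows that $f$ lies in the ideal $(f_{z_1},\dots,f_{z_n})$, so $\mu=\tau$, and $\mu-n!\,p_g=p_n(\nu)$ by \eqref{eq:homog}.
\end{proof}

\begin{thebibliography}{9}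

\bibitem{Problem}
\emph{An upper estimate of integral points in real simplices with an application to singularity theory},
\texttt{https://jag.math.tsinghua.edu.cn/Publications/PureMath/212.pdf}

\bibitem{MT}
Merle and Teissier, LNM 777 (1980).

\bibitem{MO}
Milnor and Orlik, Topology 9 (1970).

\bibitem{MSa}
M. Saito, Proc. Symp. Pure Math. 40 (1983).

\bibitem{Wat}
K. Watanabe, Math. Ann. 250 (1980).

\end{thebibliography}
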